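\title{The universal theory of the lattice of computably enumerable vector spaces modulo finite dimension is undecidable}

\begin{abstract}
Let $V_\infty$ be the fully effective vector space of countably infinite dimension over a computable field $F$, and let $\mathcal{L}^{*}(V_\infty)$ be the lattice of its computably enumerable subspaces modulo finite dimension. We show that for every $F$ the $\forall\exists$-theory of $\mathcal{L}^{*}(V_\infty)$ is undecidable. Already the solvability of finite systems of lattice equations in five unknowns is undecidable, and with it the universal theory. The proof embeds $\mathcal{L}^{*}(V_\infty)$ in the lattice of all subspaces of a vector space, reads linear maps off their graphs, and simulates a two-counter machine by two commuting injective operators. On the other side, the positive universal theory and the set of true prenex sentences in at most three variables are decidable.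
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $F$ be a computable field, and let $V_\infty$ be the standard fully effective vector space of countably infinite dimension over $F$: its underlying set is identified with $\omega$, the vector operations are computable, and linear dependence of finite sets of vectors is decidable. The computably enumerable (c.e.) subspaces of $V_\infty$ form a lattice $\mathcal{L}(V_\infty)$ under inclusion, with meet $S\cap T$ and join $S+T$. The relation
\[
S=^{*}T \iff \dim\big((S+T)/(S\cap T)\big)<\infty
\]
is a congruence of this lattice, and $\mathcal{L}^{*}(V_\infty)$ is the quotient. We regard it as a bounded lattice in the signature $\{\wedge,\vee,0,1\}$, where $0$ is the class of the finite-dimensional subspaces and $1$ is the class of $V_\infty$.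

The full first-order theories of $\mathcal{L}^{*}(V_\infty)$ and of $\mathcal{L}(V_\infty)$ are undecidable (Nerode and Smith), and the theory of $\mathcal{L}(V_\infty)$ has the same complexity as first-order number theory (Galminas and Rosenthal). One then asks at which level of quantifier complexity undecidability sets in. The following question is posed in \cite{survey}.

\medskip
\noindent\textbf{Problem.} Is the $\forall\exists$-theory of $\mathcal{L}^{*}(V_\infty)$ decidable? That is, is there an algorithm, possibly depending on $F$, that decides for each sentence $\forall\bar x\,\exists\bar y\,\varphi(\bar x,\bar y)$ with $\varphi$ quantifier-free whether it holds in $\mathcal{L}^{*}(V_\infty)$?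
\medskip

The analogy with sets suggests that at least the universal sentences should be harmless. Let $\mathcal{E}^{*}$ be the lattice of c.e.\ subsets of $\omega$ modulo finite sets. It is distributive, so $k$ elements generate a bounded sublattice with at most $2^{2^k}$ elements. Conversely, a finite distributive lattice with $0\neq1$ embeds in the power set of a finite nonempty set (send an element to the set of join-irreducibles below it), and such a power set embeds in $\mathcal{E}^{*}$ through a partition of $\omega$ into finitely many infinite computable sets. So a universal sentence in $k$ variables holds in $\mathcal{E}^{*}$ if and only if it holds in all distributive lattices with $0\ne1$ and at most $2^{2^k}$ elements, and this can be tested.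

Subspace lattices are modular but not distributive, and the difference is decisive. If $A\cap B=0$, a complement of $B$ in $A+B$ is the graph of a linear map $A\to B$, and lattice terms compute images, preimages and compositions of such maps. Lattice equations can therefore speak about linear operators, and operators can be iterated. This is enough to answer the Problem in the negative, for every $F$. A \emph{system} below is a finite set of equations between lattice terms, with the constants $0,1$ allowed.

\begin{theorem}\label{thm:main}
Let $F$ be any computable field. There are a fixed finite set of variables and a computable sequence $(\mathcal{S}_n)$ of finite systems of equations in these variables such that $\{n:\mathcal{S}_n\text{ is solvable in }\mathcal{L}^{*}(V_\infty)\}$ is not computable. Hence the set of true sentences $\forall\bar x\,\neg\bigwedge\mathcal{S}_n(\bar x)$ is not computable, and the $\forall$-theory, the $\exists$-theory, and in particular the $\forall\exists$-theory of $\mathcal{L}^{*}(V_\infty)$ are undecidable.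
\end{theorem}

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(a)] Theorem~\ref{thm:main} holds with five variables: solvability in $\mathcal{L}^{*}(V_\infty)$ of finite systems of equations in five unknowns is undecidable.
\item[(b)] The same systems work for $\mathcal{L}(V_\infty)$, and for every bounded lattice $L$ with $0\neq1$ that embeds, preserving $0$ and $1$, in the lattice of all subspaces of a vector space over some field and admits a homomorphism of bounded lattices $\mathcal{L}(V_\infty)\to L$.
\end{enumerate}
\end{theorem}

A universal sentence $\forall\bar x\,\psi$ is \emph{positive} if $\psi$ is built from equations by conjunction and disjunction.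

\begin{theorem}\label{thm:dec}
\begin{enumerate}
\item[(a)] The set of positive universal sentences true in $\mathcal{L}^{*}(V_\infty)$ is decidable and depends only on the characteristic of $F$. In particular the equational theory is decidable.
\item[(b)] The set of true prenex sentences with at most three variables, with any prefix, is decidable.
\end{enumerate}
\end{theorem}

Thus positive universal sentences are decidable, while positive existential sentences, even those of the form $\exists\bar x\bigwedge_i\sigma_i(\bar x)=\tau_i(\bar x)$, are not; three variables are decidable and five existential variables are not. The case of four variables is not determined here.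

The system $\mathcal{S}_n$ describes the run of a fixed two-counter machine on input $n$, and the proof has two halves of different character. If the machine halts, then $\mathcal{S}_n$ has no solution among the subspaces of any nonzero vector space. This is linear algebra, and it transfers to $\mathcal{L}^{*}(V_\infty)$ by the embedding of Section~\ref{sec:embed}. If the machine does not halt, we write down a solution, and it consists of c.e.\ subspaces because the set of configurations that a machine reaches is c.e. All vectors in this solution have coefficients $0,\pm1$ in a computable basis, which is why the field plays no role. Sections~\ref{sec:graphs}--\ref{sec:systems} build the systems $\mathcal{S}_n$, Section~\ref{sec:five} compresses them to five variables, and Section~\ref{sec:dec} proves Theorem~\ref{thm:dec}.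

\section{Computable bases, terms and direct sums}\label{sec:setting}

A set of natural numbers is \emph{computable} if an algorithm decides membership in it, and \emph{c.e.}\ if an algorithm lists its elements. A field is \emph{computable} if its elements are coded by a computable set of natural numbers on which the field operations are computable. We assume that addition on $V_\infty$ and the scalar multiplication $F\times V_\infty\to V_\infty$ are computable, that linear dependence is decidable, and that $\dim V_\infty=\aleph_0$. We write $\mathbb{N}=\{0,1,2,\dots\}$. Three consequences are used.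

\begin{enumerate}
\item[(V1)] $V_\infty$ has a computable basis: run through the vectors in order and keep a vector if and only if it is independent of those kept before. The basis may be indexed by any infinite computable set. This is the only use of the decidability of dependence.
\item[(V2)] The span of a c.e.\ set of vectors is c.e.: list all finite linear combinations of listed vectors. In particular $S+T$ is c.e.\ when $S$ and $T$ are.
\item[(V3)] A linear map $V_\infty\to V_\infty$ given by a computable assignment on a computable basis is computable, since the coordinates of a vector are found by listing linear combinations of basis vectors until the vector appears. It maps c.e.\ subspaces onto c.e.\ subspaces.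
\end{enumerate}

For a vector space $U$, let $\operatorname{Sub}(U)$ be the bounded lattice of all subspaces of $U$, with $\wedge=\cap$, $\vee=+$, $0=\{0\}$ and $1=U$. Then $\mathcal{L}(V_\infty)$ is a bounded sublattice of $\operatorname{Sub}(V_\infty)$. For terms $\sigma,\tau$, the inequality $\sigma\le\tau$ abbreviates the equation $\sigma\wedge\tau=\sigma$. Homomorphisms and embeddings of bounded lattices preserve $\wedge,\vee,0,1$. A homomorphism commutes with the evaluation of terms, so it carries a solution of a system to a solution of the same system. In $\mathcal{L}^{*}(V_\infty)$ we write $[S]$ for the class of $S$; from the definition of $=^{*}$,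
\begin{equation}\label{eq:order}
[S]\le[T]\iff S\cap T=^{*}S\iff \dim\big(S/(S\cap T)\big)<\infty .
\end{equation}
Subspaces $A_1,\dots,A_m$ are \emph{independent} if their sum is direct; for three subspaces this means $A_1\cap A_2=0$ and $(A_1+A_2)\cap A_3=0$.

\begin{lemma}\label{lem:sum}
Let $U=\bigoplus_{i\in I}U_i$, with $I$ finite or infinite, and let $X_j=\bigoplus_{i\in I}X_j^i$ with $X^i_j\le U_i$, for $j=1,\dots,k$. Then $\tau(\bar X)=\bigoplus_{i\in I}\tau(\bar X^i)$ for every term $\tau(x_1,\dots,x_k)$, where $\tau(\bar X^i)$ is computed in $\operatorname{Sub}(U_i)$.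
\end{lemma}

\begin{proof}
Induction on $\tau$. The statement holds for variables, for $0$ and for $1$. If $S=\bigoplus S^i$ and $T=\bigoplus T^i$ with $S^i,T^i\le U_i$, then $S+T=\bigoplus(S^i+T^i)$. A vector lies in $S$ if and only if its $i$-th component lies in $S^i$ for all $i$, and the same holds for $T$, so $S\cap T=\bigoplus(S^i\cap T^i)$.
\end{proof}

\section{Removing the quotient by finite dimension}\label{sec:embed}

All our arguments against solvability follow individual vectors, and a single vector is invisible in $\mathcal{L}^{*}(V_\infty)$. What is visible is a sequence of vectors that spans an infinite-dimensional space: a subspace has nonzero class exactly when it contains such a sequence. So we take as new vectors the sequences in $V_\infty$, modulo the sequences of finite rank.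

\begin{proposition}\label{prop:embed}
There are a nonzero $F$-vector space $U$ and an embedding of bounded lattices $\mathcal{L}^{*}(V_\infty)\to\operatorname{Sub}(U)$.
\end{proposition}

\begin{proof}
Let $V=V_\infty$. Let $V^{\mathrm{fin}}\le V^{\mathbb{N}}$ be the space of sequences whose terms span a finite-dimensional subspace of $V$, and let $U=V^{\mathbb{N}}/V^{\mathrm{fin}}$. A sequence listing a basis of $V$ is not in $V^{\mathrm{fin}}$, so $U\ne0$. For $S\le V$ put
\[
\Phi(S)=(S^{\mathbb{N}}+V^{\mathrm{fin}})/V^{\mathrm{fin}} .
\]
Then $\Phi$ is monotone, $\Phi(V)=U$, and $\Phi(D)=0$ whenever $\dim D<\infty$. We show that $\Phi$ is a homomorphism $\operatorname{Sub}(V)\to\operatorname{Sub}(U)$ and that $\Phi(S)=\Phi(T)$ if and only if $S=^{*}T$.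

\emph{Joins.} Splitting each term of a sequence gives $(S+T)^{\mathbb{N}}=S^{\mathbb{N}}+T^{\mathbb{N}}$, so $\Phi(S+T)=\Phi(S)+\Phi(T)$.

\emph{Meets.} By monotonicity $\Phi(S\cap T)\le\Phi(S)\cap\Phi(T)$. An element of $\Phi(S)\cap\Phi(T)$ is the class of some $s\in S^{\mathbb{N}}$ and of some $t\in T^{\mathbb{N}}$, with $d=s-t\in V^{\mathrm{fin}}$. We must move each $s_k$ into $S\cap T$, and the difficulty is that the corrections have to form a sequence of finite rank. This is secured by making them depend linearly on $d_k$. The span $D$ of the $d_k$ is finite-dimensional and contained in $S+T$. Write each vector of a basis of $D$ as an element of $S$ minus an element of $T$ and extend linearly; this gives linear maps $\pi:D\to S$ and $\rho:D\to T$ with $x=\pi(x)-\rho(x)$ for $x\in D$. From $s_k-t_k=\pi(d_k)-\rho(d_k)$ we get $s_k-\pi(d_k)=t_k-\rho(d_k)\in S\cap T$. The sequence $(\pi(d_k))_k$ has its terms in $\pi(D)$, so it lies in $V^{\mathrm{fin}}$, and the class of $s$ lies in $\Phi(S\cap T)$.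

\emph{If $S=^{*}T$ then $\Phi(S)=\Phi(T)$.} Write $S+T=(S\cap T)+D$ with $\dim D<\infty$. Then $\Phi(S+T)=\Phi(S\cap T)+\Phi(D)=\Phi(S\cap T)$, and both $\Phi(S)$ and $\Phi(T)$ lie between $\Phi(S\cap T)$ and $\Phi(S+T)$.

\emph{If $\Phi(S)=\Phi(T)$ then $S=^{*}T$.} Suppose that $S/(S\cap T)$ is infinite-dimensional, and choose $s_0,s_1,\ldots\in S$ linearly independent modulo $T$. Since $\Phi(S)\le\Phi(T)$, we can write $s=t+d$ with $t\in T^{\mathbb{N}}$ and $d\in V^{\mathrm{fin}}$. Modulo $T$ we have $s_k\equiv d_k$, so the $s_k$ span a finite-dimensional space modulo $T$, a contradiction. By symmetry $T/(S\cap T)$ is finite-dimensional too, and $(S+T)/(S\cap T)$ is the sum of these two spaces.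

So $=^{*}$ is the kernel of the homomorphism $\Phi$ (which shows again that it is a congruence), and $[S]\mapsto\Phi(S)$ is the required embedding.
\end{proof}

The space $U$ has no effective structure, and none is needed: the proposition serves only to pass statements that hold in all subspace lattices down to $\mathcal{L}^{*}(V_\infty)$.

\section{Linear maps as lattice elements}\label{sec:graphs}

Let $A,B\le U$ with $A\cap B=0$, let $A_0\le A$, and let $f:A_0\to B$ be linear. Its \emph{graph} is the subspace
\[
\Gamma(f)=\{a-f(a):a\in A_0\}.
\]
For instance, if $A$ and $B$ are the coordinate axes of $F^2$ and $f(x,0)=(0,\lambda x)$, then $\Gamma(f)$ is the line of slope $-\lambda$. Since $A\cap B=0$, the graph determines $f$. The minus sign makes the definition symmetric: if $f:A\to B$ is bijective, then $b-f^{-1}(b)=-(a-f(a))$ for $b=f(a)$, so $\Gamma(f^{-1})=\Gamma(f)$.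

\begin{lemma}\label{lem:graph}
Let $A,B,C\le U$ be independent.
\begin{enumerate}
\item[(a)] A subspace $G\le U$ is the graph of a linear map $f:A\to B$ if and only if $G\cap B=0$ and $G+B=A+B$. In this case $\ker f=G\cap A$, and $f$ is onto if and only if $G+A=A+B$.
\item[(b)] Let $A_0\le A$ and let $f:A_0\to B$ be linear. For $P\le A$ and $R\le B$,
\[
(P+\Gamma(f))\cap B=f(P\cap A_0),\qquad (R+\Gamma(f))\cap A=f^{-1}(R).
\]
\item[(c)] For linear $f:A\to B$ and $f':B\to C$, $(\Gamma(f)+\Gamma(f'))\cap(A+C)=\Gamma(f'\circ f)$.
\end{enumerate}
\end{lemma}

\begin{proof}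
(a) Let $G=\Gamma(f)$. If $a-f(a)\in B$ then $a\in A\cap B=0$, so $G\cap B=0$; and $a=(a-f(a))+f(a)$ gives $G+B=A+B$. Conversely, assume the two conditions. Each $a\in A$ lies in $G+B$, so $a-b\in G$ for some $b\in B$, and $b$ is unique because $G\cap B=0$. Put $f(a)=b$. By uniqueness $f$ is linear, and $\Gamma(f)\le G$. An element of $G$ lies in $A+B$, so it has the form $a-b$, and then $b=f(a)$; thus $G=\Gamma(f)$. Further, $f(a)=0$ if and only if $a\in G$. Finally $G+A=A+f(A)$, which equals $A+B$ if and only if $f(A)=B$, because $A\cap B=0$.

(b) Let $p\in P$, $a\in A_0$. The vector $p+a-f(a)$ lies in $B$ if and only if $p+a\in A\cap B=0$; then $p=-a\in P\cap A_0$ and the vector equals $f(p)$. Let $b\in R$. The vector $b+a-f(a)$ lies in $A$ if and only if $b=f(a)$; then $a\in f^{-1}(R)$ and the vector equals $a$.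

(c) The vector $a-f(a)+b-f'(b)$ lies in $A+C$ if and only if $b-f(a)\in B\cap(A+C)=0$, and then it equals $a-f'(f(a))$.
\end{proof}

We need endomorphisms of one space $W$, whereas graphs describe maps between independent spaces. The remedy is to place several independent copies of $W$ in $U$. Let $\phi_1,\dots,\phi_m:W\to U$ be injective linear maps with independent images. For $i\neq j$ and a linear map $T:W\to W$ put
\[
\Gamma_{ij}(T)=\{\phi_i(w)-\phi_j(Tw):w\in W\}.
\]
This is the graph of $\phi_jT\phi_i^{-1}:\phi_i(W)\to\phi_j(W)$, so it determines $T$, and $\Gamma_{ij}(1)=\Gamma_{ji}(1)$, where $1$ denotes the identity of $W$. Parts (b) and (c) of Lemma~\ref{lem:graph} take the following form, for $P\le W$, distinct $i,j,l$, and linear $T,T':W\to W$: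
\begin{align}
(\phi_i(P)+\Gamma_{ij}(T))\cap\phi_j(W)&=\phi_j(T(P)),\label{eq:image}\\
(\phi_j(P)+\Gamma_{ij}(T))\cap\phi_i(W)&=\phi_i(T^{-1}(P)),\label{eq:preimage}\\
(\Gamma_{ij}(T)+\Gamma_{jl}(T'))\cap(\phi_i(W)+\phi_l(W))&=\Gamma_{il}(T'T).\label{eq:comp}
\end{align}
Here and below $T^{-1}(P)$ is the preimage of $P$; the map $T$ need not be invertible.

\section{Counter machines and commuting operators}\label{sec:machines}

A \emph{two-counter machine} has a finite set $Q$ of states, a start state $q_0$ and a halting state $h$. A \emph{configuration} is a triple $(q,i,j)\in Q\times\mathbb{N}^2$, where $i,j$ are the contents of counters $1$ and $2$. Each state $q\neq h$ carries one instruction: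
\begin{itemize}
\item $\mathrm{inc}_1(q')$ or $\mathrm{inc}_2(q')$: add $1$ to the indicated counter and go to $q'$;
\item $\mathrm{dec}_1(q',q'')$ or $\mathrm{dec}_2(q',q'')$: if the indicated counter is $0$, go to $q'$; otherwise subtract $1$ from it and go to $q''$.
\end{itemize}
By a theorem of Minsky (\cite{minsky61}; \cite[Ch.~14]{minsky67}), for every partial computable function $f$ there is a two-counter machine which, started with counters $(2^j,0)$, halts if and only if $f(j)$ is defined. Take $f$ with noncomputable domain and fix such a machine $M$. Then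
\[
H=\{n: M\text{ halts from }(q_0,n,0)\}
\]
is not computable, since $j\in\operatorname{dom}f$ if and only if $2^j\in H$.

The idea of the simulation is to represent the counter contents $(i,j)$ by the subspace $X^iY^jE$, for operators $X,Y$ and a subspace $E$, and each state $q$ by a subspace $P_q$ that contains $X^iY^jE$ whenever $(q,i,j)$ is reached. An increment is an image and a decrement is a preimage. One counter shows the mechanism.

\begin{example}\label{ex:parity}
Let the states be $q_0,q_1,h$, with instructions $\mathrm{dec}_1(h,q_1)$ at $q_0$ and $\mathrm{dec}_1(q_1,q_0)$ at $q_1$. This machine halts from $(q_0,n,0)$ exactly when $n$ is even. Consider an operator $X$ on a space $A$ and subspaces $E\le Z$ and $P_{q_0},P_{q_1},P_h$, where $Z$ stands for ``the counter is zero'', subject to $X^nE\le P_{q_0}$, $P_h=0$ and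
\[
P_{q_0}\cap Z\le P_h,\quad X^{-1}(P_{q_0})\le P_{q_1},\quad P_{q_1}\cap Z\le P_{q_1},\quad X^{-1}(P_{q_1})\le P_{q_0}.
\]
For $n=2$ the conditions retrace the run. From $X^2E\le P_{q_0}$ we get $XE\le X^{-1}(P_{q_0})\le P_{q_1}$, then $E\le X^{-1}(P_{q_1})\le P_{q_0}$, then $E\le P_{q_0}\cap Z\le P_h=0$. For $n=1$ let $A$ have basis $\beta_0,\beta_1,\dots$, let $X\beta_i=\beta_{i+1}$, and put $E=Z=P_{q_1}=\operatorname{span}\{\beta_0\}$, $P_{q_0}=\operatorname{span}\{\beta_1\}$. Then $P_{q_0}\cap Z=0$, $X^{-1}(P_{q_0})=P_{q_1}$ and $X^{-1}(P_{q_1})=0$, so all conditions hold with $E\neq0$.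
\end{example}

Both branches of a decrement instruction are imposed at once, and all conditions bound the spaces $P_q$ from below, except $P_h=0$. A solution may have $Z$ or some $P_q$ larger than intended, but this cannot stop the run from being retraced.

Two changes lead to the general definition. With two counters, ``counter $1$ is zero'' must hold for all the spaces $Y^jE$, so it is represented by a $Y$-invariant space $Z_1\ge E$. Next, in the example halting forces only $E=0$, and the conditions always have the solution in which $E$, $Z$ and all $P_q$ are zero. A system of equations cannot say $E\neq0$; we require instead that the whole space embed in $E$.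

\begin{definition}\label{def:model}
A \emph{linear model of $(M,n)$} is a vector space $W$ with linear maps $X,Y,\kappa:W\to W$ and subspaces $E,Z_1,Z_2,P_q$ $(q\in Q)$ of $W$ such that:
\begin{enumerate}
\item[(M1)] $X$, $Y$, $\kappa$ are injective and $XY=YX$;
\item[(M2)] $E\le Z_1\cap Z_2$, $Y(Z_1)\le Z_1$, $X(Z_2)\le Z_2$;
\item[(M3)] $X^nE\le P_{q_0}$, $P_h=0$, and for each $q\neq h$, according to its instruction,
\[
\begin{array}{ll}
\mathrm{inc}_1(q'): & X(P_q)\le P_{q'};\\
\mathrm{inc}_2(q'): & Y(P_q)\le P_{q'};\\
\mathrm{dec}_1(q',q''): & P_q\cap Z_1\le P_{q'}\ \text{ and }\ X^{-1}(P_q)\le P_{q''};\\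
\mathrm{dec}_2(q',q''): & P_q\cap Z_2\le P_{q'}\ \text{ and }\ Y^{-1}(P_q)\le P_{q''};
\end{array}
\]
\item[(M4)] $\kappa(W)\le E$.
\end{enumerate}
\end{definition}

\begin{proposition}\label{prop:halt}
If $n\in H$, then every linear model of $(M,n)$, over any field, has $W=0$.
\end{proposition}

\begin{proof}
We show by induction on the number of steps that $X^iY^jE\le P_q$ whenever $M$ reaches $(q,i,j)$ from $(q_0,n,0)$. At the start this is $X^nE\le P_{q_0}$. Suppose $X^iY^jE\le P_q$ with $q\neq h$, and consider the instruction at $q$.
\begin{itemize}
\item $\mathrm{inc}_1(q')$: $X^{i+1}Y^jE\le X(P_q)\le P_{q'}$.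
\item $\mathrm{inc}_2(q')$: $X^iY^{j+1}E=YX^iY^jE\le Y(P_q)\le P_{q'}$.
\item $\mathrm{dec}_1(q',q'')$, $i=0$: $Y^jE\le Z_1$ by (M2), so $Y^jE\le P_q\cap Z_1\le P_{q'}$.
\item $\mathrm{dec}_1(q',q'')$, $i>0$: $X(X^{i-1}Y^jE)\le P_q$, so $X^{i-1}Y^jE\le X^{-1}(P_q)\le P_{q''}$.
\item $\mathrm{dec}_2(q',q'')$, $j=0$: $X^iE\le Z_2$ by (M2), so $X^iE\le P_q\cap Z_2\le P_{q'}$.
\item $\mathrm{dec}_2(q',q'')$, $j>0$: $Y(X^iY^{j-1}E)=X^iY^jE\le P_q$, so $X^iY^{j-1}E\le Y^{-1}(P_q)\le P_{q''}$.
\end{itemize}
Since $n\in H$, some configuration $(h,i,j)$ is reached, and $X^iY^jE\le P_h=0$. As $X$ and $Y$ are injective, $E=0$. By (M4), $\kappa(W)=0$, and $\kappa$ is injective, so $W=0$.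
\end{proof}

\begin{remark}\label{rem:hyp}
The conditions on $X$ and $Y$ in (M1) cannot be dropped. For the machine with the single instruction $\mathrm{inc}_1(h)$ at $q_0$, which always halts, the choice $X=0$, $Y=\kappa=1$, $E=Z_1=Z_2=P_{q_0}=W$, $P_h=0$ satisfies everything except the injectivity of $X$. For the halting machine with $\mathrm{inc}_1(q_1)$ at $q_0$, $\mathrm{inc}_2(q_2)$ at $q_1$, $\mathrm{dec}_1(h,h)$ at $q_2$, and $n=0$, let $W$ have basis $\beta_{\xi,r}$, where $\xi$ is a word in the letters $X,Y$ and $r\in\mathbb{N}$. Let $X,Y$ act by prefixing a letter, let $E,Z_1,Z_2$ correspond to the empty word, the powers of $Y$ and the powers of $X$, and let $\kappa$ map the basis of $W$ bijectively to that of $E$. With $P_{q_0}=E$, $P_{q_1}=XE$, $P_{q_2}=YXE$ and $P_h=0$ we have $P_{q_2}\cap Z_1=0$ and $X^{-1}(P_{q_2})=0$, so everything holds except $XY=YX$.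
\end{remark}

For $n\notin H$ we now build a nonzero model. By (M4), $E$ must have the dimension of $W$; it is also true that a finite-dimensional $E$ would vanish in $\mathcal{L}^{*}(V_\infty)$. So each pair of counter values receives infinitely many basis vectors. Let $W$ be the $F$-space with basis $\beta_{i,j,r}$ $(i,j,r\in\mathbb{N})$, fix a computable bijection $\langle\cdot,\cdot,\cdot\rangle:\mathbb{N}^3\to\mathbb{N}$, and put
\[
X\beta_{i,j,r}=\beta_{i+1,j,r},\qquad Y\beta_{i,j,r}=\beta_{i,j+1,r},\qquad \kappa\beta_{i,j,r}=\beta_{0,0,\langle i,j,r\rangle}.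
\]
For $I\subseteq\mathbb{N}^2$ let $W(I)=\operatorname{span}\{\beta_{i,j,r}:(i,j)\in I,\ r\in\mathbb{N}\}$. Let $R_q$ be the set of $(i,j)$ such that $M$ reaches $(q,i,j)$ from $(q_0,n,0)$; running $M$ lists $R_q$, so it is c.e. Put
\[
E=W(\{(0,0)\}),\quad Z_1=W(\{0\}\times\mathbb{N}),\quad Z_2=W(\mathbb{N}\times\{0\}),\quad P_q=W(R_q).
\]

\begin{proposition}\label{prop:standard}
If $n\notin H$, these data form a linear model of $(M,n)$. We call it the \emph{standard model}.
\end{proposition}

\begin{proof}
The maps $X,Y,\kappa$ send the basis injectively into itself, $XY\beta_{i,j,r}=\beta_{i+1,j+1,r}=YX\beta_{i,j,r}$, and $\kappa(W)=E$; so (M1) and (M4) hold. A vector lies in $W(I)$ if and only if every basis vector that occurs in it does. Hence $W(I)\cap W(J)=W(I\cap J)$ and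
\[
X(W(I))=W(\{(i+1,j):(i,j)\in I\}),\quad X^{-1}(W(I))=W(\{(i,j):(i+1,j)\in I\}),
\]
with the corresponding formulas for $Y$ in the second coordinate. Condition (M2) follows, since $\{0\}\times\mathbb{N}$ and $\mathbb{N}\times\{0\}$ contain $(0,0)$ and are closed under the relevant shifts. In (M3), $X^nE=W(\{(n,0)\})\le P_{q_0}$, and $P_h=0$ because $R_h=\emptyset$; this is where $n\notin H$ is used. If $q$ carries $\mathrm{inc}_1(q')$, then $(i,j)\in R_q$ implies $(i+1,j)\in R_{q'}$, that is, $X(P_q)\le P_{q'}$. If $q$ carries $\mathrm{dec}_1(q',q'')$, then $(0,j)\in R_q$ implies $(0,j)\in R_{q'}$, that is, $P_q\cap Z_1\le P_{q'}$; and $(i+1,j)\in R_q$ implies $(i,j)\in R_{q''}$, that is, $X^{-1}(P_q)\le P_{q''}$. Exchanging the two coordinates gives the conditions for counter $2$.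
\end{proof}

\section{The systems $\mathcal{S}_n$}\label{sec:systems}

We translate Definition~\ref{def:model} into lattice equations. Two copies $a_1,a_2$ of $W$, identified by a graph $g$, suffice for images and preimages: by \eqref{eq:image} and \eqref{eq:preimage}, one passes from $a_1$ to $a_2$ along one graph and returns along another. The equation $XY=YX$ involves compositions, and \eqref{eq:comp} needs three independent spaces. So we add a third copy $a_3$, identified with $a_2$ by $g'$, and second copies $u',v'$ of the two operators, now as maps from $a_2$ to $a_3$.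

The variables are
\[
a_1,a_2,a_3,\quad g,u,v,k,\quad g',u',v',\quad e,z_1,z_2,\quad p_q\ (q\in Q).
\]
For $w\in\{u,v,k\}$ and a term $\tau$ abbreviate
\[
\operatorname{up}_w(\tau)=(((\tau\vee w)\wedge a_2)\vee g)\wedge a_1,\qquad
\operatorname{dn}_w(\tau)=(((\tau\vee g)\wedge a_2)\vee w)\wedge a_1 .
\]
The system $\mathcal{S}_n^-$ consists of the following equations.
\begin{enumerate}
\item[(L1)] $a_1\wedge a_2=0$, $(a_1\vee a_2)\wedge a_3=0$.
\item[(L2)] For $w\in\{g,u,v,k\}$: $w\wedge a_2=0$, $w\vee a_2=a_1\vee a_2$, $w\wedge a_1=0$. For $w\in\{g',u',v'\}$: $w\wedge a_3=0$, $w\vee a_3=a_2\vee a_3$, $w\wedge a_2=0$. Also $g\vee a_1=a_1\vee a_2$ and $g'\vee a_2=a_2\vee a_3$.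
\item[(L3)] With $a_{13}=a_1\vee a_3$: $(g\vee u')\wedge a_{13}=(u\vee g')\wedge a_{13}$, $(g\vee v')\wedge a_{13}=(v\vee g')\wedge a_{13}$, $(u\vee v')\wedge a_{13}=(v\vee u')\wedge a_{13}$.
\item[(L4)] $e,z_1,z_2,p_q\le a_1$ for all $q$; $e\le z_1\wedge z_2$, $\operatorname{up}_v(z_1)\le z_1$, $\operatorname{up}_u(z_2)\le z_2$.
\item[(L5)] $\operatorname{up}_u^n(e)\le p_{q_0}$, $p_h=0$, and for each $q\neq h$, according to its instruction,
\[
\begin{array}{ll}
\mathrm{inc}_1(q'): & \operatorname{up}_u(p_q)\le p_{q'};\\
\mathrm{inc}_2(q'): & \operatorname{up}_v(p_q)\le p_{q'};\\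
\mathrm{dec}_1(q',q''): & p_q\wedge z_1\le p_{q'}\ \text{ and }\ \operatorname{dn}_u(p_q)\le p_{q''};\\
\mathrm{dec}_2(q',q''): & p_q\wedge z_2\le p_{q'}\ \text{ and }\ \operatorname{dn}_v(p_q)\le p_{q''}.
\end{array}
\]
\item[(L6)] $\operatorname{up}_k(a_1)\le e$.
\end{enumerate}
The system $\mathcal{S}_n$ is $\mathcal{S}_n^-$ together with $a_1\vee a_2\vee a_3=1$. Only the term $\operatorname{up}_u^n(e)$, the $n$-fold iterate, depends on $n$, and $n\mapsto\mathcal{S}_n$ is computable.

\begin{lemma}\label{lem:translate}
Let $U$ be a vector space over any field. An assignment of subspaces of $U$ to the variables satisfies $\mathcal{S}_n^-$ if and only if there are a linear model of $(M,n)$ on a space $W$ and injective linear maps $\phi_1,\phi_2,\phi_3:W\to U$ with independent images such that the assignment is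
\begin{equation}\label{eq:assign}
\begin{gathered}
a_i=\phi_i(W),\quad g=\Gamma_{12}(1),\quad u=\Gamma_{12}(X),\quad v=\Gamma_{12}(Y),\quad k=\Gamma_{12}(\kappa),\\
g'=\Gamma_{23}(1),\quad u'=\Gamma_{23}(X),\quad v'=\Gamma_{23}(Y),\\
e=\phi_1(E),\quad z_1=\phi_1(Z_1),\quad z_2=\phi_1(Z_2),\quad p_q=\phi_1(P_q).
\end{gathered}
\end{equation}
\end{lemma}

\begin{proof}
Write $A_i$ for the value of $a_i$. Equations (L1) say that $A_1,A_2,A_3$ are independent. By Lemma~\ref{lem:graph}(a), equations (L2) then say that $g,u,v,k$ are graphs of injective maps $A_1\to A_2$, that $g',u',v'$ are graphs of injective maps $A_2\to A_3$, and that the maps $\gamma,\gamma'$ with graphs $g,g'$ are bijective.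

We claim that (L1) and (L2) hold if and only if, for some $W$, some injective $\phi_1,\phi_2,\phi_3:W\to U$ with independent images, and some injective $X,Y,\kappa,X',Y':W\to W$, the values of $a_i,g,u,v,k,g'$ are as in \eqref{eq:assign}, $u'=\Gamma_{23}(X')$ and $v'=\Gamma_{23}(Y')$. The direction ``if'' follows from the previous paragraph, since $\Gamma_{ij}(T)$ is the graph of $\phi_jT\phi_i^{-1}$. For ``only if'' take $W=A_1$, let $\phi_1$ be the inclusion, $\phi_2=\gamma$ and $\phi_3=\gamma'\gamma$. Then $g=\Gamma_{12}(1)$ and $g'=\Gamma_{23}(1)$, and the graph of an injective map $f:A_i\to A_{i+1}$ is $\Gamma_{i,i+1}(T)$ for the injective map $T=\phi_{i+1}^{-1}f\phi_i$.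

Assume this form. By \eqref{eq:comp}, equations (L3) read
\[
\Gamma_{13}(X')=\Gamma_{13}(X),\qquad \Gamma_{13}(Y')=\Gamma_{13}(Y),\qquad \Gamma_{13}(Y'X)=\Gamma_{13}(X'Y),
\]
so they hold if and only if $X'=X$, $Y'=Y$ and $YX=XY$. The first group of inequalities in (L4) says that $e,z_1,z_2,p_q$ are $\phi_1$-images of subspaces $E,Z_1,Z_2,P_q$ of $W$. For $w=\Gamma_{12}(T)$ and $P\le W$, apply \eqref{eq:image} and then \eqref{eq:preimage}: in $\operatorname{up}_w$ the intermediate space is $\phi_2(T(P))$ and in $\operatorname{dn}_w$ it is $\phi_2(P)$, so
\[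
\operatorname{up}_w(\phi_1(P))=\phi_1(T(P)),\qquad \operatorname{dn}_w(\phi_1(P))=\phi_1(T^{-1}(P)).
\]
Since $\phi_1$ is injective, it preserves and reflects inclusions and intersections. Hence the rest of (L4) is equivalent to (M2), (L5) to (M3), and (L6) to (M4).
\end{proof}

\begin{proposition}\label{prop:Sn}
\begin{enumerate}
\item[(a)] If $n\in H$ and $U$ is a vector space over any field, then every solution of $\mathcal{S}_n^-$ in $\operatorname{Sub}(U)$ has $a_1=a_2=a_3=0$. Hence $\mathcal{S}_n$ has no solution in $\operatorname{Sub}(U)$ when $U\neq0$.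
\item[(b)] If $n\notin H$, then $\mathcal{S}_n$ has a solution in $\mathcal{L}(V_\infty)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) By Lemma~\ref{lem:translate} the solution has the form \eqref{eq:assign}, and $W=0$ by Proposition~\ref{prop:halt}. So $a_i=\phi_i(W)=0$, and the equation $a_1\vee a_2\vee a_3=1$ would give $U=0$.

(b) By (V1), index a computable basis of $V_\infty$ by $\{1,2,3\}\times\mathbb{N}^3$, and let $\phi_l$ send $\beta_{i,j,r}$ to the basis vector with index $(l,i,j,r)$. Then $V_\infty=\phi_1(W)\oplus\phi_2(W)\oplus\phi_3(W)$, so the assignment \eqref{eq:assign} for the standard model solves $\mathcal{S}_n$, by Proposition~\ref{prop:standard} and Lemma~\ref{lem:translate}. For $T\in\{1,X,Y,\kappa\}$ the space $\Gamma_{l,l+1}(T)$ is spanned by the vectors $\phi_l(\beta)-\phi_{l+1}(T\beta)$, with $\beta$ in the basis of $W$; the other spaces in \eqref{eq:assign} are spanned by c.e.\ sets of basis vectors. By (V2) all of them are c.e.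
\end{proof}

Call a bounded lattice $L$ \emph{admissible} if it satisfies the hypotheses of Theorem~\ref{thm:strong}(b): $0\neq1$ in $L$, there is an embedding $L\to\operatorname{Sub}(U)$ for some vector space $U$ over some field, and there is a homomorphism $\mathcal{L}(V_\infty)\to L$. The lattice $\mathcal{L}(V_\infty)$ is admissible, by the inclusion in $\operatorname{Sub}(V_\infty)$ and the identity map. The lattice $\mathcal{L}^{*}(V_\infty)$ is admissible, by Proposition~\ref{prop:embed} and the quotient map.

\begin{lemma}\label{lem:sandwich}
Let $(\mathcal{T}_n)$ be a sequence of systems such that $\mathcal{T}_n$ has no solution in any $\operatorname{Sub}(U)$ with $U\neq0$ when $n\in H$, and has a solution in $\mathcal{L}(V_\infty)$ when $n\notin H$. Then for every admissible $L$, the system $\mathcal{T}_n$ is solvable in $L$ if and only if $n\notin H$.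
\end{lemma}

\begin{proof}
If $n\notin H$, the homomorphism $\mathcal{L}(V_\infty)\to L$ carries a solution to a solution. If $n\in H$, the embedding $L\to\operatorname{Sub}(U)$ would carry a solution in $L$ to a solution in $\operatorname{Sub}(U)$, and $U\neq0$ because $0\ne1$ in $L$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, and of Theorem~\ref{thm:strong}(b) for the systems $\mathcal{S}_n$]
By Proposition~\ref{prop:Sn} and Lemma~\ref{lem:sandwich}, for every admissible $L$ the set $\{n:\mathcal{S}_n\text{ is solvable in }L\}$ is the complement of $H$, which is not computable. Take $L=\mathcal{L}^{*}(V_\infty)$. The universal sentence $\forall\bar x\,\neg\bigwedge\mathcal{S}_n(\bar x)$ and the $\forall\exists$-sentence $\forall\bar x\,\exists y\,(\neg\bigwedge\mathcal{S}_n(\bar x)\text{ and }y=y)$ hold if and only if $n\in H$, and the existential sentence $\exists\bar x\bigwedge\mathcal{S}_n(\bar x)$ holds if and only if $n\notin H$. All three are computable from $n$, so a decision procedure for any of the three theories would decide $H$.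
\end{proof}

\section{Five variables}\label{sec:five}

The number of variables of $\mathcal{S}_n$ grows with the number of states of $M$. To reduce it, we produce many independent copies of $W$, with identifications between them, from four subspaces $a,b,c,d$. A fifth subspace $s$ then stores the data of a linear model in separate copies, from which terms retrieve each item and transport it to the first three copies.

\subsection*{Many copies from four subspaces}
Fix $m=2\ell\ge12+|Q|$. Let $W$ be a vector space and $U=\phi_1(W)\oplus\dots\oplus\phi_m(W)$ with injective $\phi_i$; the summands are the \emph{blocks}. The \emph{zigzag assignment} is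
\begin{equation}\label{eq:zigzag}
\begin{gathered}
a=\sum_{j\le\ell}\phi_{2j}(W),\qquad b=\sum_{j\le\ell}\phi_{2j-1}(W),\\
c=\sum_{j\le\ell}\Gamma_{2j,2j-1}(1),\qquad d=\sum_{j<\ell}\Gamma_{2j,2j+1}(1),
\end{gathered}
\end{equation}
see Figure~\ref{fig:zigzag}. Going from $a$ to $b$ along $d$ and back along $c$ shifts each even block to the next one and loses the last. Iterating this shift and its inverse cuts out single blocks. Accordingly, define terms in $a,b,c,d$ by
\[
\operatorname{sh}(\tau)=(((\tau\vee d)\wedge b)\vee c)\wedge a,\qquad
\operatorname{bk}(\tau)=(((\tau\vee c)\wedge b)\vee d)\wedge a,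
\]
and, for $1\le j\le\ell$,
\[
f_{2j}=\operatorname{sh}^{j-1}(a)\wedge\operatorname{bk}^{\ell-j}(a),\qquad f_{2j-1}=(f_{2j}\vee c)\wedge b .
\]
For $1\le i<m$ put $g_{i,i+1}=c\wedge(f_i\vee f_{i+1})$ if $i$ is odd and $g_{i,i+1}=d\wedge(f_i\vee f_{i+1})$ if $i$ is even. For $i<j<m$ put recursively $g_{i,j+1}=(g_{i,j}\vee g_{j,j+1})\wedge(f_i\vee f_{j+1})$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.5,yscale=1.2]
\node (f1) at (1,0) {$\phi_1(W)$};
\node (f2) at (2,1) {$\phi_2(W)$};
\node (f3) at (3,0) {$\phi_3(W)$};
\node (f4) at (4,1) {$\phi_4(W)$};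
\node (f5) at (5,0) {$\phi_5(W)$};
\node (f6) at (6,1) {$\phi_6(W)$};
\draw[thick] (f1)--(f2);
\draw[thick] (f3)--(f4);
\draw[thick] (f5)--(f6);
\draw[thick,dashed] (f2)--(f3);
\draw[thick,dashed] (f4)--(f5);
\node at (0.1,1) {$a:$};
\node at (0.1,0) {$b:$};
\end{tikzpicture}
\caption{Four subspaces built from six independent copies of a space $W$. The subspace $a$ is the sum of the upper copies and $b$ is the sum of the lower copies. Each edge stands for the graph $\{\phi_i(w)-\phi_{i+1}(w):w\in W\}$; the subspace $c$ is the sum of the solid edges and $d$ is the sum of the dashed edges.}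
\label{fig:zigzag}
\end{figure}

\begin{lemma}\label{lem:zigzag}
Under the zigzag assignment, $f_i=\phi_i(W)$ for $1\le i\le m$ and $g_{i,j}=\Gamma_{ij}(1)$ for $1\le i<j\le m$.
\end{lemma}

\begin{proof}
Let $A,B$ be the values of $a,b$, and for $J\subseteq\{1,\dots,\ell\}$ let $A_J=\sum_{j\in J}\phi_{2j}(W)$. Put $A_0=A_{\{1,\dots,\ell-1\}}$. Then $c=\Gamma(\gamma)$ for the bijection $\gamma:A\to B$ with $\gamma\phi_{2j}=\phi_{2j-1}$, and $d=\Gamma(\delta)$ for the map $\delta:A_0\to B$ with $\delta\phi_{2j}=\phi_{2j+1}$. Let $\theta=\gamma^{-1}\delta:A_0\to A$, so that $\theta\phi_{2j}=\phi_{2j+2}$ for $j<\ell$. By Lemma~\ref{lem:graph}(b), for $P\le A$,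
\[
\operatorname{sh}(P)=\gamma^{-1}\delta(P\cap A_0)=\theta(P\cap A_0),\qquad \operatorname{bk}(P)=\delta^{-1}(\gamma(P))=\theta^{-1}(P).
\]
Hence $\operatorname{sh}(A_{\{j,\dots,\ell\}})=\theta(A_{\{j,\dots,\ell-1\}})=A_{\{j+1,\dots,\ell\}}$ and $\operatorname{bk}(A_{\{1,\dots,j\}})=A_{\{1,\dots,j-1\}}$. By induction $\operatorname{sh}^{j-1}(a)=A_{\{j,\dots,\ell\}}$ and $\operatorname{bk}^{\ell-j}(a)=A_{\{1,\dots,j\}}$, so $f_{2j}=\phi_{2j}(W)$, and $f_{2j-1}=\gamma(\phi_{2j}(W))=\phi_{2j-1}(W)$.

An element $\sum_{j}(\phi_{2j}(w_j)-\phi_{2j-1}(w_j))$ of $c$ lies in $\phi_{2l-1}(W)+\phi_{2l}(W)$ if and only if $w_j=0$ for $j\ne l$; an element $\sum_{j<\ell}(\phi_{2j}(w_j)-\phi_{2j+1}(w_j))$ of $d$ lies in $\phi_{2l}(W)+\phi_{2l+1}(W)$ under the same condition. So $g_{i,i+1}=\Gamma_{i,i+1}(1)$ for all $i<m$, and \eqref{eq:comp} gives $g_{i,j}=\Gamma_{ij}(1)$ by induction on $j$.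
\end{proof}

\subsection*{Storing and retrieving a model}
Number the states as $q\mapsto\lambda(q)$, injectively into $\{13,\dots,12+|Q|\}$. Given a linear model of $(M,n)$ on $W$, we extend the zigzag assignment by
\begin{equation}\label{eq:store}
\begin{aligned}
s={}&\Gamma_{45}(X)+\Gamma_{67}(Y)+\Gamma_{89}(\kappa)\\
&+\phi_{10}(E)+\phi_{11}(Z_1)+\phi_{12}(Z_2)+\sum_{q\in Q}\phi_{\lambda(q)}(P_q).
\end{aligned}
\end{equation}
To retrieve a map stored in blocks $\lambda,\lambda+1$ and move it to blocks $i,i+1$, compose it on both sides with identifications; to retrieve a subspace stored in block $\lambda$, pull it back to block $1$. For $i\in\{1,2\}$, $\lambda\in\{4,6,8\}$ and $10\le\mu\le m$ define terms in $a,b,c,d,s$: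
\begin{align*}
\operatorname{map}^\lambda_i&=\Big(\big((g_{i,\lambda}\vee(s\wedge(f_\lambda\vee f_{\lambda+1})))\wedge(f_i\vee f_{\lambda+1})\big)\vee g_{i+1,\lambda+1}\Big)\wedge(f_i\vee f_{i+1}),\\
\operatorname{sub}^\mu&=\big((s\wedge f_\mu)\vee g_{1,\mu}\big)\wedge f_1 .
\end{align*}
Substitute these terms for the variables of $\mathcal{S}_n^-$ as follows:
\begin{equation}\label{eq:subst}
\begin{gathered}
a_i:=f_i\ (i\le3),\quad g:=g_{1,2},\quad g':=g_{2,3},\\
u:=\operatorname{map}^4_1,\quad u':=\operatorname{map}^4_2,\quad v:=\operatorname{map}^6_1,\quad v':=\operatorname{map}^6_2,\quad k:=\operatorname{map}^8_1,\\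
e:=\operatorname{sub}^{10},\quad z_1:=\operatorname{sub}^{11},\quad z_2:=\operatorname{sub}^{12},\quad p_q:=\operatorname{sub}^{\lambda(q)} .
\end{gathered}
\end{equation}
In an arbitrary solution the values of $a,b,c,d$ need not resemble the zigzag, and Proposition~\ref{prop:Sn}(a) controls only $f_1,f_2,f_3$. We add equations that pass the collapse from each $f_i$ to the next. Let $\mathcal{S}'_n$ consist of $\mathcal{S}^-_n$ under the substitution \eqref{eq:subst}, together with
\begin{equation}\label{eq:chain}
f_1\vee\dots\vee f_m=1,\qquad g_{i,i+1}\wedge f_{i+1}=0,\qquad f_{i+1}\le f_i\vee g_{i,i+1}\quad(1\le i<m).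
\end{equation}
This is a system in the five variables $a,b,c,d,s$, computable from $n$.

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
We verify the hypotheses of Lemma~\ref{lem:sandwich} for $(\mathcal{S}'_n)$. The lemma then shows that $\mathcal{S}'_n$ is solvable in an admissible $L$ if and only if $n\notin H$. For $L=\mathcal{L}^{*}(V_\infty)$ this is part (a), and for general $L$ it completes part (b).

Let $n\in H$ and consider a solution of $\mathcal{S}'_n$ in $\operatorname{Sub}(U)$. The values of the terms in \eqref{eq:subst} solve $\mathcal{S}_n^-$, so $f_1=0$ by Proposition~\ref{prop:Sn}(a). Suppose $f_i=0$ with $i<m$. By its definition $g_{i,i+1}\le f_i\vee f_{i+1}=f_{i+1}$, so $g_{i,i+1}=g_{i,i+1}\wedge f_{i+1}=0$, and then $f_{i+1}\le f_i\vee g_{i,i+1}=0$. Thus all $f_i$ are $0$, and the first equation of \eqref{eq:chain} gives $U=0$.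

Let $n\notin H$. Take the standard model on $W$, index a computable basis of $V_\infty$ by $\{1,\dots,m\}\times\mathbb{N}^3$, and let $\phi_l$ send $\beta_{i,j,r}$ to the basis vector with index $(l,i,j,r)$. Assign values to $a,b,c,d,s$ by \eqref{eq:zigzag} and \eqref{eq:store}. Each value is a finite sum of spaces shown to be c.e.\ as in the proof of Proposition~\ref{prop:Sn}(b), so it lies in $\mathcal{L}(V_\infty)$. By Lemma~\ref{lem:zigzag}, $f_i=\phi_i(W)$ and $g_{i,j}=\Gamma_{ij}(1)$, so the equations \eqref{eq:chain} hold by Lemma~\ref{lem:graph}(a), the map with graph $g_{i,i+1}$ being a bijection $\phi_i(W)\to\phi_{i+1}(W)$.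

Group the blocks as $\{4,5\}$, $\{6,7\}$, $\{8,9\}$ and singletons. The summands of $s$ lie in different groups, so by Lemma~\ref{lem:sum} the meet of $s$ with a group is the summand stored there. If $s\wedge(f_\lambda\vee f_{\lambda+1})=\Gamma_{\lambda,\lambda+1}(T)$, then \eqref{eq:comp} for the blocks $i,\lambda,\lambda+1$ gives $\Gamma_{i,\lambda+1}(T)$ for the inner part of $\operatorname{map}^\lambda_i$. Since $g_{i+1,\lambda+1}=\Gamma_{\lambda+1,i+1}(1)$, a second application, for the blocks $i,\lambda+1,i+1$, gives $\operatorname{map}^\lambda_i=\Gamma_{i,i+1}(T)$. If $s\wedge f_\mu=\phi_\mu(P)$, then $\operatorname{sub}^\mu=\phi_1(P)$ by \eqref{eq:preimage}. Hence the terms \eqref{eq:subst} take exactly the values \eqref{eq:assign}, and these solve $\mathcal{S}_n^-$ by Lemma~\ref{lem:translate}.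
\end{proof}

\section{Decidable fragments}\label{sec:dec}

\subsection*{Positive universal sentences}
An equation is a conjunction of two inequalities, a positive formula can be rewritten effectively as a conjunction of disjunctions, and $\forall$ distributes over conjunction. So it suffices to decide sentences $\forall\bar x\,\bigvee_{i\le r}(\sigma_i\le\tau_i)$. Counterexamples to single inequalities can be placed side by side in a direct sum, which removes the disjunction.

\begin{lemma}\label{lem:disj}
The sentence $\forall\bar x\,\bigvee_{i\le r}(\sigma_i\le\tau_i)$ holds in $\mathcal{L}^{*}(V_\infty)$ if and only if $\forall\bar x\,(\sigma_i\le\tau_i)$ holds for some $i\le r$.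
\end{lemma}

\begin{proof}
For the nontrivial direction suppose that, for each $i\le r$, the inequality $\sigma_i\le\tau_i$ fails at the classes of a tuple $\bar X^i$ of c.e.\ subspaces. By \eqref{eq:order}, $\sigma_i(\bar X^i)/(\sigma_i\wedge\tau_i)(\bar X^i)$ is infinite-dimensional. Split a computable basis of $V_\infty$ into $r$ infinite computable parts, and let $\psi_i:V_\infty\to V_\infty$ map the whole basis bijectively and computably onto the $i$-th part. Then $V_\infty=\bigoplus_{i\le r}\psi_i(V_\infty)$, and $X_j=\bigoplus_{i\le r}\psi_i(X^i_j)$ is c.e.\ by (V2) and (V3). By Lemma~\ref{lem:sum}, for each $i$ the quotient $\sigma_i(\bar X)/(\sigma_i\wedge\tau_i)(\bar X)$ has a direct summand isomorphic to $\sigma_i(\bar X^i)/(\sigma_i\wedge\tau_i)(\bar X^i)$. So all $r$ inequalities fail at the classes of $\bar X$.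
\end{proof}

It remains to decide one inequality $\sigma\le\tau$. A vector lies in $\sigma(\bar Y)$ for a reason that involves finitely many vectors, one for each node of the syntax tree of $\sigma$. We build the most general such configuration and test $\tau$ on it. Let $F_0$ be the prime field of $F$, so $F_0=\mathbb{Q}$ or $F_0=\mathbb{F}_p$. For each node $N$ of the syntax tree of $\sigma$ let $\sigma_N$ be the subterm at $N$, and introduce a symbol $\nu_N$. Let $D$ be the $F_0$-space generated by these symbols subject to the relations
\begin{itemize}
\item $\nu_N=\nu_{N'}+\nu_{N''}$ if $N$ is a join node with children $N',N''$;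
\item $\nu_N=\nu_{N'}=\nu_{N''}$ if $N$ is a meet node with children $N',N''$;
\item $\nu_N=0$ if $N$ is a leaf labeled $0$.
\end{itemize}
Let $X_j\le D$ be the span of the $\nu_N$ for the leaves $N$ labeled $x_j$, and let $\nu\in D$ be the symbol of the root. By induction from the leaves upward, $\nu_N\in\sigma_N(\bar X)$ for every node $N$; in particular $\nu\in\sigma(\bar X)$.

\begin{example}\label{ex:distr}
Let $\sigma=x_1\wedge(x_2\vee x_3)$ and $\tau=(x_1\wedge x_2)\vee(x_1\wedge x_3)$. With $\nu_1,\nu_2,\nu_3$ for the leaves, the relations give $\nu=\nu_1=\nu_2+\nu_3$. So $D$ is a plane with basis $\nu_2,\nu_3$, the spaces $X_1,X_2,X_3$ are three distinct lines, $\tau(\bar X)=0$ and $\nu\notin\tau(\bar X)$. By the next lemma the distributive law fails in $\mathcal{L}^{*}(V_\infty)$.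
\end{example}

\begin{lemma}\label{lem:test}
The inequality $\sigma\le\tau$ holds identically in $\mathcal{L}^{*}(V_\infty)$ if and only if $\nu\in\tau(\bar X)$.
\end{lemma}

\begin{proof}
Suppose $\nu\in\tau(\bar X)$. Let $U$ be an $F$-space, $\bar Y$ a tuple of subspaces and $y\in\sigma(\bar Y)$. We regard $U$ as an $F_0$-space; this does not change sums and intersections. Going down the tree, choose $y_N\in\sigma_N(\bar Y)$: put $y$ at the root; at a join node split $y_N\in\sigma_{N'}(\bar Y)+\sigma_{N''}(\bar Y)$ as $y_{N'}+y_{N''}$; at a meet node put $y_{N'}=y_{N''}=y_N$. At a leaf labeled $0$ we have $y_N=0$. So the $y_N$ satisfy the relations, and there is an $F_0$-linear map $\chi:D\to U$ with $\chi(\nu_N)=y_N$. It satisfies $\chi(\nu)=y$ and $\chi(X_j)\le Y_j$. For every term $\rho$ we have $\chi(\rho(\bar X))\le\rho(\bar Y)$, by induction on $\rho$, since $\chi(0)=0$, $\chi(D)\le U$, $\chi(S+T)=\chi(S)+\chi(T)$ and $\chi(S\cap T)\le\chi(S)\cap\chi(T)$. Hence $y=\chi(\nu)\in\tau(\bar Y)$. So $\sigma\le\tau$ holds identically in $\operatorname{Sub}(U)$ for every $F$-space $U$, and by Proposition~\ref{prop:embed}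 in $\mathcal{L}^{*}(V_\infty)$.

Suppose $\nu\notin\tau(\bar X)$. Then $D$ is finite-dimensional and nonzero. A counterexample in finite dimension is invisible in $\mathcal{L}^{*}(V_\infty)$, so we repeat it infinitely often. Let $G$ be the $F$-space with basis $\epsilon_0,\epsilon_1,\dots$. For a basis $\delta_1,\dots,\delta_t$ of $D$, the vectors $\delta_i\otimes\epsilon_k$ form an $F$-basis of $D\otimes_{F_0}G$, and we identify them with a computable basis of $V_\infty$ indexed by $\{1,\dots,t\}\times\mathbb{N}$. Put $Y_j=X_j\otimes_{F_0}G$. This is the $F$-span of the vectors $x\otimes\epsilon_k$, with $x$ in a finite spanning set of $X_j$ and $k\in\mathbb{N}$, so it is c.e. Choose an $F_0$-basis $\mathcal{B}$ of $G$. As an $F_0$-space, $V_\infty=\bigoplus_{\eta\in\mathcal{B}}D\otimes\eta$, and $S\otimes G=\bigoplus_{\eta\in\mathcal{B}}S\otimes\eta$ for $S\le D$. By Lemma~\ref{lem:sum}, $\rho(\bar Y)=\rho(\bar X)\otimes G$ for every term $\rho$. Thus the vectors $\nu\otimes\epsilon_k$ lie in $\sigma(\bar Y)$. Let $\omega_0:D\to F_0$ be linear with $\omega_0(\nu)=1$ and $\omega_0(\tau(\bar X))=0$. The $F$-linear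 map $\omega_0\otimes1:V_\infty\to G$ vanishes on $\tau(\bar Y)$ and sends $\nu\otimes\epsilon_k$ to $\epsilon_k$, so these vectors are independent over $F$ modulo $\tau(\bar Y)$. By \eqref{eq:order}, $\sigma\le\tau$ fails at the classes of $\bar Y$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dec}(a)]
By Lemmas~\ref{lem:disj} and~\ref{lem:test}, the truth of a positive universal sentence is determined by finitely many conditions $\nu\in\tau(\bar X)$, found effectively from the sentence. Each condition concerns a finite-dimensional space over $F_0$ given by explicit generators and relations. Gaussian elimination over $\mathbb{Q}$ or $\mathbb{F}_p$ yields coordinates on $D$, then spanning sets for the values of all subterms of $\tau$ (a sum by taking the union of spanning sets, an intersection by solving a homogeneous linear system), and finally decides whether $\nu\in\tau(\bar X)$. The conditions refer to $F$ only through $F_0$, that is, through the characteristic.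
\end{proof}

\subsection*{Three variables}
A lattice is \emph{modular} if it satisfies the identity $(x\wedge z)\vee(y\wedge z)=((x\wedge z)\vee y)\wedge z$. Subspace lattices are modular, and identities pass to sublattices and quotients, so $\mathcal{L}^{*}(V_\infty)$ is a bounded modular lattice. The free modular lattice on three generators is finite, with $28$ elements (Dedekind).

\begin{proof}[Proof of Theorem~\ref{thm:dec}(b)]
Fix variables $x,y,z$ and $28$ terms that represent the elements of the free modular lattice on $x,y,z$; add the terms $0$ and $1$. The rules $0\wedge\tau=0$, $0\vee\tau=\tau$, $1\wedge\tau=\tau$, $1\vee\tau=1$ reduce any term in $x,y,z,0,1$ to $0$, to $1$, or to a term without constants. So every term equals one of the $30$ listed terms in all bounded modular lattices. Such an equality is provable from the axioms of bounded modular lattices, so a listed term equal to the given one is found by searching through proofs.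

Given a prenex sentence with at most three variables, rename them among $x,y,z$, and delete each quantifier whose variable is quantified again further to the right, since it binds nothing. Finitely many prefixes remain. Replace each term of the matrix by its listed term, so that the matrix is a Boolean combination of the $900$ equations between listed terms, and replace the matrix by a canonical normal form determined by its truth table in these equations. This effectively yields a sentence from a fixed finite list that is equivalent to the given one in $\mathcal{L}^{*}(V_\infty)$. The truth values of the sentences on the list form a finite table, and the algorithm looks the answer up.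
\end{proof}

The table exists because the list is finite; the proof does not compute its entries. The prenex form is what bounds the number of prefixes, and the argument says nothing about sentences that reuse three variables under nested quantifiers inside Boolean connectives.

\begin{thebibliography}{9}

\bibitem{survey}
\emph{The Lattice of Computably Enumerable Vector Spaces},
\texttt{http://\allowbreak images.google.com/\allowbreak url?q=\allowbreak https://\allowbreak home.gwu.edu/\allowbreak \textasciitilde{}harizanv/\allowbreak FINAL436364\_1\_En\_23\_\allowbreak Chapter\_\allowbreak OnlinePDF\allowbreak \%25281\%2529.pdf\allowbreak \&sa=U\allowbreak \&ved=\allowbreak 2ahUKEwj3ho-\allowbreak jnOGFAxXkAjQIHYhJ\allowbreak AvAQr4kDegQIGxAB\allowbreak \&usg=\allowbreak AOvVaw3AOxitjR4X9\allowbreak djLrA0n55uy}.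

\bibitem{minsky61}
Minsky, Ann. of Math. \textbf{74} (1961), 437--455.

\bibitem{minsky67}
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\end{thebibliography}
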